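# The invariance principle for associated random fields in every dimension

## Corner sums of a $2\times2$ table

Put a random number in each of the four cells of a $2\times 2$ table,
$$\begin{pmatrix} a & b\\ c & e\end{pmatrix},$$
and look at the sums over the rectangles that start in the top left corner:
$$0,\qquad a,\qquad a+b,\qquad a+c,\qquad a+b+c+e .$$
(The value $0$ is the sum over an empty rectangle.) Let $M$ be the largest of these five numbers and let $\Sigma=a+b+c+e$ be the full sum. Trivially $M\ge\Sigma$. How much larger can $M$ be? We fill the table in three ways.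

First, let all four entries be independent fair signs $\pm1$, so that there are 16 equally likely tables. If $a=+1$ (8 tables), then $M\ge1$. If $a=-1$, then $a+b$ and $a+c$ are at most $0$, and $\Sigma=-1+b+c+e$ is positive only when $b=c=e=+1$, which gives one table, with $\Sigma=2$. So $P(M\ge1)=9/16$. Next, $M\ge2$ happens when $a=+1$ and at least one of $b,c$ is $+1$ (6 tables); when $a=+1$, $b=c=-1$ we have $\Sigma\le0$, so nothing is added; and the one table with $a=-1$ counts. So $P(M\ge2)=7/16$. Finally $M\ge3$ forces $\Sigma=4$, hence $P(M\ge3)=P(M\ge4)=1/16$. For the full sum, $P(\Sigma\ge1)=P(\Sigma\ge2)=5/16$ and $P(\Sigma\ge4)=1/16$. The tail of $M$ is larger than the tail of $\Sigma$, but by a factor less than $2$ at each level $\lambda>0$. In second moments, $E[M^2]=(2\cdot1+6\cdot4+1\cdot16)/16=21/8$, against $E[\Sigma^2]=4$.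

Second, let all four entries equal one fair sign $\varepsilon$. Then $M=\max(0,4\varepsilon)$ and $P(M\ge\lambda)=P(\Sigma\ge\lambda)$ for every $\lambda>0$.

Third, take the checkerboard $a=e=\varepsilon$, $b=c=-\varepsilon$. Then $\Sigma=0$ always, while $M=\max(0,\varepsilon)$ equals $1$ with probability $1/2$. Here the full sum says nothing about $M$.

The third table contains negative dependence, and the first two do not. So one is led to ask: if the entries of a large $d$-dimensional table are positively dependent, does the full sum control the maximum of all corner sums, with constants that do not depend on the size of the table? This is what a functional central limit theorem needs, as we now explain.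

## Association, susceptibility, and the process $W_n$

**Definition (association).** A family $(X_k)$ of random variables is *associated* if for every finite set $A$ of indices and all coordinatewise increasing $f,g:\mathbb R^A\to\mathbb R$,
$$\operatorname{Cov}\big[f(X_k:k\in A),\,g(X_k:k\in A)\big]\ge0$$
whenever this covariance is defined.

We read "increasing" as nondecreasing. If one prefers strictly increasing, replace $f$ by $f+\delta\sum_k\arctan x_k$, likewise $g$, and let $\delta\downarrow0$. All functions we use are bounded or square integrable, so the covariances converge and both readings agree here.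

Examples. A single variable $Y$ is associated: if $Y'$ is an independent copy, then $2\operatorname{Cov}[f(Y),g(Y)]=E[(f(Y)-f(Y'))(g(Y)-g(Y'))]\ge0$ for bounded nondecreasing $f,g$ (and by truncation in general). It is a textbook fact that independent variables are associated. The pair $(\varepsilon,-\varepsilon)$ with a fair sign $\varepsilon$ is not associated, since its covariance is $-1$. So the first two tables above are associated and the checkerboard is not.

We use the following elementary consequences.

1. Nondecreasing functions of associated variables are associated, because a composition of nondecreasing maps is nondecreasing. Sub-families and re-indexed families of associated families are associated.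
2. If $X$ is associated, so is $-X$: the functions $x\mapsto-f(-x)$ and $x\mapsto-g(-x)$ are nondecreasing, and the two minus signs cancel in the covariance.
3. Square-integrable associated variables have nonnegative covariances.
4. If the indicator of the event $I$ is nondecreasing in $X$ and the indicator of $D$ is nonincreasing in $X$, then $P(I\cap D)\le P(I)P(D)$. Indeed $\operatorname{Cov}(1_I,-1_D)\ge0$.

Now let $d\ge1$ and let $\{X_{\underline k}\mid\underline k\in\mathbb Z^d\}$ be a random field, that is, a collection of nondegenerate random variables. We assume that it is centered and stationary: $E[X_{\underline k}]=0$, $E[X_{\underline k}^2]<\infty$, and the joint law is invariant under translations of $\mathbb Z^d$.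

**Definition (finite susceptibility).** The field has finite susceptibility equal to $\sigma^2<\infty$ if $\sum_{\underline k\in\mathbb Z^d}\operatorname{Cov}[X_{\underline0},X_{\underline k}]=\sigma^2$.

For example, let $\xi_{\underline k}$ be independent fair signs and $X_{\underline k}=\xi_{\underline k}+\xi_{\underline k+e_1}$, with $e_1$ the first unit vector. The field is associated by fact 1. The covariance of $X_{\underline0}$ with $X_{\underline k}$ is $2$ for $\underline k=\underline 0$, is $1$ for $\underline k=\pm e_1$, and is $0$ otherwise, so $\sigma^2=4$. In contrast, the field $X_{\underline k}=\xi$ with one sign $\xi$ for all $\underline k$ is associated and stationary, but its susceptibility is infinite.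

**Definition (invariance principle).** For $n\ge1$ and $\underline t\in[0,1]^d$ put
$$W_n(\underline t)=n^{-d/2}\sum_{j_1=1}^{[nt_1]}\cdots\sum_{j_d=1}^{[nt_d]}X_{\underline j},$$
where $[\cdot]$ is the greatest integer function. This is a random element of the Skorohod space $\mathfrak D([0,1]^d)$. The field satisfies an invariance principle if $W_n$ converges weakly in $\mathfrak D([0,1]^d)$ to a $d$-dimensional Wiener process with some finite diffusion constant $\sigma^2$: a centered Gaussian process $W$ with $E[W(\underline s)W(\underline t)]=\sigma^2\prod_i\min(s_i,t_i)$. Equivalently, the finite-dimensional distributions converge and $\{W_n\}$ is tight.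

Recall that the Skorohod distance of $x$ and $y$ is the infimum, over $\lambda=(\lambda_1,\dots,\lambda_d)$ with each $\lambda_i$ an increasing homeomorphism of $[0,1]$, of $\max(\|x\circ\lambda-y\|_\infty,\|\lambda-\mathrm{id}\|_\infty)$. We need three facts about it. It is at most $\|x-y\|_\infty$ (take $\lambda=\mathrm{id}$). The space $\mathfrak D([0,1]^d)$ is separable. And $x\mapsto\sup|x|$ is continuous, since each $\lambda$ is a bijection of $[0,1]^d$ and so $\big|\sup|x|-\sup|y|\big|\le\|x\circ\lambda-y\|_\infty$.

The following is known (Newman; Newman and Wright). For a centered, stationary, associated field with finite susceptibility $\sigma^2$, the finite-dimensional distributions of $W_n$ converge to those of the Wiener process with diffusion constant $\sigma^2$, for every $d$; and if $d=1$ or $d=2$, an invariance principle holds. The paper "An Invariance Principle For Associated Random Fields" says that "whether an invariance principle holds for $d>2$ is still open." The problem is to prove or disprove that it always holds for $d\ge3$. The answer is that it does.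

**Theorem 1.** Let $d\ge1$. Every centered, stationary, associated random field $\{X_{\underline k}\mid\underline k\in\mathbb Z^d\}$ with finite susceptibility $\sigma^2$ satisfies the invariance principle, with diffusion constant $\sigma^2$.

From the known results we take only the convergence of finite-dimensional distributions. So the work is tightness, and tightness is about maxima of corner sums.

## The maximal inequality that tightness needs

For a finite index set $B$ write $X(B)=\sum_{p\in B}X_p$. Intervals $(a,b]$ of indices are sets of integers.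

**Definition ($d$-family).** Let $d\ge1$. A *$d$-family* is an associated family $X=(X_p)_{p\in T}$ of centered square-integrable variables, indexed by a box $T=\prod_{i=1}^d\{1,\dots,n_i\}$. For $t\in\prod_i\{0,\dots,n_i\}$ put
$$S(t)=X\Big(\prod_i(0,t_i]\Big),\qquad M=\max_tS(t)\ge0,\qquad s^2=E[X(T)^2].$$
A *$0$-family* is a single centered square-integrable variable $X$, with $X(T):=X$, $M:=X$ and $s^2=E[X^2]$.

No stationarity is assumed. The first table above is a $2$-family with $s=2$. Since covariances are nonnegative, for every $B\subseteq T$
$$s^2=E[X(B)^2]+2\operatorname{Cov}(X(B),X(T\setminus B))+E[X(T\setminus B)^2]\ge E[X(B)^2].\tag{1}$$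
In particular, if $s=0$ then all variables vanish almost surely.

What kind of bound on $M$ do we want? Suppose we cut $[0,1]^d$ into $k$ slabs perpendicular to a coordinate axis. Each slab sum has variance about $\sigma^2/k$. The oscillation of $W_n$ at scale $1/k$ is controlled by the maxima of corner sums within the slabs, so we want the probability that one of these $k$ maxima exceeds $\lambda$ to be small when $k$ is large. A second moment bound $E[\max^2]\le C\sigma^2/k$ and Chebyshev give $k\cdot C\sigma^2/(k\lambda^2)=C\sigma^2/\lambda^2$. The factors $k$ cancel, and the bound does not tend to $0$. A comparison of tails does better: if the tail of the maximum is bounded by the tail of the slab sum, which is asymptotically Gaussian, then we get $k$ times a quantity that is exponentially small in $k$. So we aim for the following.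

**Theorem 2.** There are finite constants $C_d,\kappa_d$, depending only on $d$, such that for every $d$-family:

* (a) $P(M\ge\lambda)\le2^d\,P(X(T)\ge\lambda-\kappa_ds)$ for all real $\lambda$;
* (b) $E[(M^+)^2]\le C_d\,s^2$;
* (c) $P(\max_t|S(t)|\ge\lambda)\le2^d\,P(|X(T)|\ge\lambda-\kappa_ds)$ for $\lambda>\kappa_ds$.

One may take $C_0=1$, $K_d=(d+1)2^{d+3}\sqrt{C_{d-1}}$, $C_d=4C_{d-1}+2K_d^2$ and $\kappa_d=K_1+\dots+K_d$ (so $\kappa_0=0$).

## Ottaviani's inequality fails under association

Take $d=1$. For independent variables the classical tool is Ottaviani's inequality,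
$$P(M\ge y+z)\cdot\min_{0\le j\le n}P(S(n)-S(j)\ge-z)\le P(S(n)\ge y).\tag{2}$$
Its proof is short. Let $\tau$ be the first $j$ with $S(j)\ge y+z$. The event $\{\tau=j\}$ depends on $X_1,\dots,X_j$ only, so it is independent of $S(n)-S(j)$; on $\{\tau=j,\ S(n)-S(j)\ge-z\}$ we have $S(n)\ge y$; sum over $j$. With $z=\sqrt2\,s$, Chebyshev makes the minimum at least $1/2$, and we obtain $P(M\ge y+\sqrt2 s)\le2P(S(n)\ge y)$, which is Theorem 2(a) for $d=1$ in the independent case.

For associated variables one would like to replace independence by
$$P(\tau=j,\ S(n)-S(j)<-z)\le P(\tau=j)\,P(S(n)-S(j)<-z),$$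
on the grounds that a high past makes a falling future less likely. But $\{\tau=j\}$ says both that $S(j)$ is high and that the earlier sums are low, so its indicator is not monotone, and association says nothing about it. This is more than a defect of the proof. Take
$$(X_1,X_2,X_3)=(\varepsilon,\xi,\varepsilon),\qquad \varepsilon=\pm1,\quad \xi=\pm2,$$
with $\varepsilon,\xi$ independent and symmetric. This is a $1$-family by fact 1. Let $y=z=\frac12$. If $\varepsilon=1$ then $S(1)=1$. If $\varepsilon=-1$, $\xi=2$, the sums are $-1,1,0$. If $\varepsilon=-1$, $\xi=-2$, they are $-1,-3,-4$. So $P(M\ge1)=\frac34$. The probabilities $P(S(3)-S(j)\ge-\frac12)$ for $j=0,1,2,3$ are those of $2\varepsilon+\xi$, $\xi+\varepsilon$, $\varepsilon$, $0$ being at least $-\frac12$, namely $\frac34,\frac12,\frac12,1$. The left side of (2) is $\frac34\cdot\frac12=\frac38$. But $S(3)=2\varepsilon+\xi$ takes the values $4,0,0,-4$, so $P(S(3)\ge\frac12)=\frac14$. Thus (2) is false. The displayed inequality fails at $j=2$: the event $\{\tau=2\}$ is $\{\varepsilon=-1,\xi=2\}$, which forces $X_3=-1$, so the left side is $\frac14$ and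 the right side is $\frac14\cdot\frac12$.

## The largest drop in place of the drop after the first crossing

The repair is to use only monotone events. Keep the whole event $\{M\ge y+z\}$ instead of its pieces $\{\tau=j\}$, and instead of the drop from one particular point consider the largest drop from any point.

Let $d\ge1$, and write $t=(t',c)$ with $c$ the last coordinate. For a $d$-family put
$$N=\max_{t'}S(t',n_d),\qquad M^\sharp=\max_{t',c}\big[S(t',c)-S(t',n_d)\big].$$

Both are quantities of the kind we already have. $N$ is the "$M$" of the $(d-1)$-family $Y_{p'}=\sum_cX_{(p',c)}$, whose total is $X(T)$, so it has the same $s$. (For $d=1$ there is no $t'$; then $N=X(T)$, in accordance with the definition of a $0$-family.) And $M^\sharp$ is the "$M$" of the $d$-family $\tilde X_{(p',c)}=-X_{(p',\,n_d+1-c)}$, because the corner sum of $\tilde X$ at $(t',c)$ is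
$$-X\big(\{p:\ p'\le t',\ n_d-c<p_d\le n_d\}\big)=S(t',n_d-c)-S(t',n_d).$$
The family $\tilde X$ is associated by facts 1 and 2, and it has the same $s$ and the same side lengths as $X$. In particular $M^\sharp\ge0$.

**Lemma 1.** If $z\ge0$ and $P(M^\sharp\le z)\ge\theta>0$, then
$$\theta\,P(M\ge y+z)\le P(N\ge y)\qquad\text{for all real }y.$$

*Proof.* Suppose $M\ge y+z$ and $N<y$. Let $(t',c)$ be a maximizer of $S$. Then $S(t',c)\ge y+z$ and $S(t',n_d)\le N<y$, so $S(t',c)-S(t',n_d)>z$ and hence $M^\sharp>z$. Therefore
$$P(M\ge y+z)\le P(N\ge y)+P(M\ge y+z,\ M^\sharp>z).$$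
Each $S(t)$ is nondecreasing in $X$, so $M$ is nondecreasing. Each difference $S(t',c)-S(t',n_d)$ is minus a sum of variables, so $M^\sharp$ is nonincreasing. By fact 4,
$$P(M\ge y+z)\le P(N\ge y)+P(M\ge y+z)\,P(M^\sharp>z).$$
Move the last term to the left and use $1-P(M^\sharp>z)=P(M^\sharp\le z)\ge\theta$. $\square$

In the example $(\varepsilon,\xi,\varepsilon)$, the values of $M^\sharp=\max(0,-X_3,-X_3-X_2,-X_3-X_2-X_1)$ for $(\varepsilon,\xi)=(1,2),(1,-2),(-1,2),(-1,-2)$ are $0,1,1,4$. So with $z=\frac12$ we have $\theta=\frac14$, and the lemma says $\frac14\cdot\frac34\le\frac14$, which is true.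

Lemma 1 lowers the dimension by one at the cost of a shift $z$. If we could always take $z=K_ds$ with $\theta=\frac12$, then $d$ applications would give Theorem 2(a). But $M^\sharp$ is the maximum of a $d$-family, as hard to control as $M$ itself. The naive bound is a union bound: for side lengths at most $L$,
$$P(M^\sharp\ge z)\le\sum_tP\big(\tilde S(t)\ge z\big)\le(L+1)^ds^2/z^2,\tag{3}$$
where $\tilde S$ are the corner sums of $\tilde X$ and we used (1). This forces $z$ of order $(L+1)^{d/2}s$, which is useless for large tables. The argument is circular: to bound medians of maxima in dimension $d$, we need a bound on medians of maxima in dimension $d$.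

The way out is to make the circle contract. Cut the table into a few slabs, each with at most a quarter of the variance. Inside a slab, $s$ is replaced by some $\rho\le s/2$, so the unknown median bound enters with the coefficient $\frac12$. If $Q$ denotes the unknown bound, we obtain $Q\le\text{const}+\frac12Q$. The crude bound (3) now has one use: it shows that $Q$ is finite, so that $\frac12Q$ may be subtracted.

## Proof of the maximal inequality

The proof of Theorem 2 is by induction on $d$. For $d=0$ we have $M=X(T)$, so (a) and (b) hold with $\kappa_0=0$, $C_0=1$. Let $d\ge1$, and assume (a) and (b) in dimension $d-1$. By Markov's inequality, (b) gives for every $(d-1)$-family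
$$P(M\ge y)\le C_{d-1}s^2/y^2\qquad(y>0).\tag{4}$$

**Step 1: the quantity $Q(L)$ to be bounded.** The purpose of this step is to name the worst median and check that it is finite. For $L\ge1$ let $Q(L)$ be the supremum, over all $d$-families with $s\le1$ and all $n_i\le L$, of
$$\inf\{\lambda\ge0:\ P(M\ge\lambda)\le\tfrac12\}.$$
The union bound, as in (3), gives $P(M\ge\lambda)\le(L+1)^d/\lambda^2$, so $Q(L)\le\sqrt{2(L+1)^d}<\infty$. By scaling, every $d$-family with $n_i\le L$ and $s\le\rho$ satisfies
$$P(M\ge z)\le\tfrac12\qquad\text{whenever }z>\rho\,Q(L)\text{ and }z>0.\tag{5}$$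
Indeed, if $\rho>0$, then $X/\rho$ is admissible in the definition of $Q(L)$, its maximum is $M/\rho$, and $z/\rho>Q(L)$ exceeds the infimum above. Since $\lambda\mapsto P(M/\rho\ge\lambda)$ is nonincreasing, $P(M\ge z)\le\frac12$. If $\rho=0$, then $M=0$ almost surely and $P(M\ge z)=0$.

The goal of Steps 2 to 4 is
$$Q(L)\le(d+1)2^{d+2}\sqrt{C_{d-1}}\qquad\text{for all }L.\tag{6}$$
Fix a $d$-family with $s\le1$ and $n_i\le L$.

**Step 2: slabs with at most a quarter of the variance.** The purpose is to choose cut points in the last coordinate. Without stationarity, slabs of equal width need not have small variance, so we need to know where the variance sits. Put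
$$\mu(p)=\operatorname{Cov}(X_p,X(T))\ge0,$$
regarded as a measure on $T$. Its total mass is $\operatorname{Cov}(X(T),X(T))=s^2\le1$. It dominates variances: for $B\subseteq T$,
$$E[X(B)^2]=\operatorname{Cov}(X(B),X(T))-\operatorname{Cov}(X(B),X(T\setminus B))\le\mu(B).\tag{7}$$
Unlike the variance, $\mu$ is additive. For $0\le m\le n_d$ let $F(m)=\mu(\{p:p_d\le m\})$, so that $F$ is nondecreasing, $F(0)=0$ and $F(n_d)\le1$. Let
$$G=\{0\}\cup\big\{\min\{m:F(m)\ge r/4\}\ :\ r\in\{1,2,3\},\ F(n_d)\ge r/4\big\}.$$
Apart from $0$, the set $G$ has at most three elements. For $g\in G$ let $g^+$ be the next larger element of $G$, or $n_d+1$ if there is none, and define the slab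
$$\Lambda_g=\{p\in T:\ g<p_d<g^+\},$$
which may be empty. The slabs are disjoint, and we claim that
$$\mu(\Lambda_g)=F(g^+-1)-F(g)\le\tfrac14.\tag{8}$$
Let $r$ be the largest element of $\{0,1,2,3\}$ with $F(g)\ge r/4$. If $r=3$, then $F(g^+-1)-F(g)\le F(n_d)-F(g)\le1-\frac34$. If $r<3$, then $F(g)<(r+1)/4$. Either $F(n_d)<(r+1)/4$, and then $F(g^+-1)-F(g)<\frac{r+1}4-\frac r4$. Or $g'=\min\{m:F(m)\ge(r+1)/4\}$ belongs to $G$; since $F(g')>F(g)$ we have $g'>g$, hence $g^+\le g'$ and $F(g^+-1)\le F(g'-1)<(r+1)/4$, and the difference is again less than $\frac14$. This proves (8).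

As an illustration, take $d=1$ and five independent variables with variances $0.1,\,0.6,\,0.1,\,0.1,\,0.1$; then $\mu(p)=\operatorname{Var}X_p$ and $F(1),\dots,F(5)$ are $0.1,0.7,0.8,0.9,1$. The values $\frac14,\frac12$ are first reached at $m=2$ and $\frac34$ at $m=3$, so $G=\{0,2,3\}$ and the slabs are $\{1\}$, $\emptyset$, $\{4,5\}$. The heavy index $2$ lies in no slab. This is why slabs are open at both ends: a hyperplane $\{p_d=g\}$ may carry much mass, but it is absorbed in the sum up to $g$.

**Step 3: splitting a corner sum at a cut point.** The purpose is to bound $P(M\ge2y+z)$ by terms of dimension $d-1$. Let $y>0$, $z>\frac12Q(L)$ and $z>0$. Given $t=(t',c)$, let $g$ be the largest element of $G$ with $g\le c$. Then $g\le c\le g^+-1$ and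
$$S(t',c)=S(t',g)+X\Big(\prod_{i<d}(0,t_i]\times(g,c]\Big).\tag{9}$$
If $S(t',c)\ge2y+z$, then the first term is at least $y$ or the second is at least $y+z$.

*First term.* For $g=0$ it is $0<y$. For each of the at most three other $g\in G$, the maximum of $S(t',g)$ over $t'$ is the "$M$" of the $(d-1)$-family $p'\mapsto\sum_{c\le g}X_{(p',c)}$, whose total has variance at most $s^2\le1$ by (1). By (4), the probability that the first term is at least $y$ for some $t'$ and some $g\in G$ is at most $3C_{d-1}/y^2$.

*Second term.* If $\Lambda_g$ is empty, then $c=g$ and the term is $0$. Otherwise it is at most the "$M$" of the $d$-family obtained by restricting $X$ to $\Lambda_g$ (and shifting the last coordinate). Call this maximum $M_g$, and let $\rho_g^2$ be the variance of its total. By (7) and (8), $\rho_g^2\le\mu(\Lambda_g)\le\frac14$. The corresponding $M_g^\sharp$ is the maximum of a $d$-family with the same $\rho_g\le\frac12$ and with side lengths at most $L$. Since $z>\frac12Q(L)$, (5) gives $P(M_g^\sharp\ge z)\le\frac12$, hence $P(M_g^\sharp\le z)\ge\frac12$. Lemma 1 with $\theta=\frac12$, followed by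 (4) for the corresponding $(d-1)$-family $N_g$, gives
$$P(M_g\ge y+z)\le2P(N_g\ge y)\le2C_{d-1}\rho_g^2/y^2.$$
Summing over $g$ and using $\sum_g\rho_g^2\le\sum_g\mu(\Lambda_g)\le\mu(T)\le1$, the probability that the second term is at least $y+z$ for some choice is at most $2C_{d-1}/y^2$.

Together,
$$P(M\ge2y+z)\le5C_{d-1}/y^2.\tag{10}$$

**Step 4: closing the circle.** The purpose is to deduce (6). Take $y=\sqrt{10\,C_{d-1}}$, so that the right side of (10) is $\frac12$. Then the infimum in the definition of $Q(L)$ is, for our family, at most $2y+z$, for every $z>\frac12Q(L)$, $z>0$. Let $z\downarrow\frac12Q(L)$ and take the supremum over the family: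
$$Q(L)\le2\sqrt{10\,C_{d-1}}+\tfrac12Q(L).$$
Since $Q(L)<\infty$, we may subtract, and get $Q(L)\le4\sqrt{10\,C_{d-1}}\le16\sqrt{C_{d-1}}\le(d+1)2^{d+2}\sqrt{C_{d-1}}$. This is (6).

**Step 5: the one-dimension reduction with uniform constants.** The purpose is to use Lemma 1 with $z=K_ds$. Since $C_{d-1}\ge1$, the number $K_d=(d+1)2^{d+3}\sqrt{C_{d-1}}$ is strictly larger than $\sup_LQ(L)$. For a $d$-family with $s>0$, apply (5) to the family that defines $M^\sharp$, with $\rho=s$ and $z=K_ds$: this gives $P(M^\sharp\le K_ds)\ge\frac12$. By Lemma 1,
$$P(M\ge y+K_ds)\le2P(N\ge y)\qquad\text{for all real }y.\tag{11}$$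
If $s=0$, then $M=N=0$ almost surely and (11) is trivial.

**Step 6: deriving (a), (b), (c).** For (a), recall that $N$ is the maximum of a $(d-1)$-family with the same total and the same $s$. By (11) and the induction hypothesis,
$$P(M\ge\lambda)\le2P(N\ge\lambda-K_ds)\le2\cdot2^{d-1}P\big(X(T)\ge\lambda-K_ds-\kappa_{d-1}s\big),$$
and $\kappa_d=\kappa_{d-1}+K_d$. For (b), multiply (11) by $2y$ and integrate over $y>0$:
$$E\big[((M-K_ds)^+)^2\big]\le2E[(N^+)^2]\le2C_{d-1}s^2.$$
Since $0\le M\le(M-K_ds)^++K_ds$, we get $E[M^2]\le2\cdot2C_{d-1}s^2+2K_d^2s^2=C_ds^2$. This completes the induction for (a) and (b).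

For (c), let $x=\lambda-\kappa_ds>0$. For $d\ge1$, apply (a) to $X$ and to $-X$ and add:
$$P\big(\max_t|S(t)|\ge\lambda\big)\le2^d\big[P(X(T)\ge x)+P(-X(T)\ge x)\big]=2^dP(|X(T)|\ge x),$$
the two events on the right being disjoint because $x>0$. For $d=0$ it is an equality. This proves Theorem 2. $\blacksquare$

## Tightness from the tail comparison

We return to the slab argument sketched before Theorem 2. It needs no stationarity.

**Theorem 3.** Let $d\ge1$. For each $n$ let $(X^{(n)}_p)$ be a $d$-family on $\prod_i\{1,\dots,m_i(n)\}$ with $m_i(n)\to\infty$ for each $i$. Put $W_n(t)=X^{(n)}\big(\prod_i(0,[m_it_i]]\big)$ for $t\in[0,1]^d$. Suppose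

* (i) the finite-dimensional distributions of $W_n$ converge to those of the Wiener process $W$ with diffusion constant $\sigma^2\in[0,\infty)$;
* (ii) $E[W_n(\underline1)^2]\to\sigma^2$.

Then $W_n\to W$ weakly in $\mathfrak D([0,1]^d)$, and $\{\sup_t|W_n(t)|^2\}_n$ is uniformly integrable.

*Proof.* Note that $\sup_t|W_n(t)|$ is the larger of the "$M$" of $X^{(n)}$ and the "$M$" of $-X^{(n)}$. If $\sigma=0$, Theorem 2(b) applied to $\pm X^{(n)}$ gives $E[\sup_t|W_n|^2]\le2C_dE[W_n(\underline1)^2]\to0$. Then $W_n\to0=W$ uniformly in probability, and the squares of the suprema, being integrable and tending to $0$ in $L^1$, are uniformly integrable. From now on $\sigma>0$. Let $G$ be a standard normal variable, and let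
$$w_x(\delta)=\sup\{|x(s)-x(t)|:\ |s-t|_\infty\le\delta\}.$$

**Step 1: the variance of a slab.** The purpose is to know both the limit law and the limit variance of slab sums. Fix $k\ge1$. For $1\le i\le d$ and $1\le j\le k$ let $B_{i,j}$ be the set of $p$ with $[m_i(j-1)/k]<p_i\le[m_ij/k]$; it is nonempty once $m_i\ge k$. Put
$$D_{i,j}=X^{(n)}(B_{i,j}),\qquad v_{i,j}=E[D_{i,j}^2].$$
$D_{i,j}$ is the difference of the values of $W_n$ at the two points whose $i$-th coordinates are $j/k$ and $(j-1)/k$ and whose other coordinates are $1$. By (i) it converges in law to the corresponding increment of $W$, which is $N(0,\sigma^2/k)$. By Fatou's lemma for convergence in law, $\liminf_nv_{i,j}\ge\sigma^2/k$. On the other hand $\sum_jD_{i,j}=W_n(\underline1)$ and covariances are nonnegative, so $\sum_jv_{i,j}\le E[W_n(\underline1)^2]\to\sigma^2$. Hence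
$$\limsup_nv_{i,j}\le\sigma^2-\sum_{l\ne j}\liminf_nv_{i,l}\le\sigma^2-(k-1)\frac{\sigma^2}k=\frac{\sigma^2}k,$$
and $v_{i,j}\to\sigma^2/k$ for all $i,j$.

**Step 2: the maximum in a slab.** The purpose is a Gaussian bound for
$$Z_{i,j}=\max\big|X^{(n)}(\{p\in B_{i,j}:\ p_i\le c,\ p_l\le t_l\ (l\ne i)\})\big|,$$
the maximum being over $[m_i(j-1)/k]\le c\le[m_ij/k]$ and $0\le t_l\le m_l$ ($l\ne i$). The restriction of $X^{(n)}$ to $B_{i,j}$, shifted in coordinate $i$, is a $d$-family with total $D_{i,j}$, and $Z_{i,j}$ is the maximum of the absolute values of its corner sums. Fix $\lambda>0$ and let $k$ be so large that $\kappa_d\sigma/\sqrt k\le\lambda/4$. By Step 1, $\kappa_d\sqrt{v_{i,j}}\le\lambda/2$ for $n$ large, and Theorem 2(c) gives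
$$P(Z_{i,j}\ge\lambda)\le2^dP\big(|D_{i,j}|\ge\lambda-\kappa_d\sqrt{v_{i,j}}\big)\le2^dP(|D_{i,j}|\ge\lambda/2).$$
Since $D_{i,j}$ converges in law to $\sigma k^{-1/2}G$,
$$\limsup_nP(Z_{i,j}\ge\lambda)\le2^dP\big(|G|\ge\sqrt k\,\lambda/(2\sigma)\big).\tag{12}$$

**Step 3: the modulus of continuity.** The purpose is to bound $w_{W_n}(1/k)$ by the slab maxima. Let $|s-t|_\infty\le1/k$. Changing one coordinate at a time, we bound $|W_n(s)-W_n(t)|$ by a sum of $d$ terms $|W_n(r)-W_n(r')|$, where $r,r'\in[0,1]^d$ differ only in coordinate $i$ and $r_i\le r_i'\le r_i+\frac1k$. If $r_i=1$, the term is zero. Otherwise $r_i\in[\frac{j-1}k,\frac jk)$ for some $1\le j\le k$.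

If $r_i'\le j/k$, then $W_n(r')-W_n(r)$ is the difference of two of the sums in the definition of $Z_{i,j}$, with $c=[m_ir_i']$ and $c=[m_ir_i]$, so the term is at most $2Z_{i,j}$. If $r_i'>j/k$, then $j/k<r_i'<(j+1)/k$, and $j+1\le k$ because $r_i'\le1$. Going from $r_i$ to $j/k$ costs at most $2Z_{i,j}$, and going from $j/k$ to $r_i'$ costs at most $Z_{i,j+1}$. In all cases the term is at most $3\max_{i,j}Z_{i,j}$, so
$$w_{W_n}(1/k)\le3d\max_{i,j}Z_{i,j}.$$
Let $\varepsilon>0$. Apply (12) with $\lambda=\varepsilon/(3d)$ and $k$ large, and sum over the $dk$ pairs $(i,j)$: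
$$\limsup_nP\big(w_{W_n}(1/k)\ge\varepsilon\big)\le d\,k\,2^d\,P\big(|G|\ge\sqrt k\,\varepsilon/(6d\sigma)\big)\xrightarrow[k\to\infty]{}0,\tag{13}$$
because $P(|G|\ge x)\le2e^{-x^2/2}$ makes the right side at most a constant times $k\,e^{-k\varepsilon^2/(72d^2\sigma^2)}$. This is where the tail comparison beats Chebyshev.

**Step 4: weak convergence.** The purpose is to pass from (13) to $\mathfrak D([0,1]^d)$ by way of continuous functions. Let $V_n\in C([0,1]^d)$ be the multilinear interpolation of the values of $W_n$ at the grid points $(q_1/m_1,\dots,q_d/m_d)$, and let $\eta_n=\max_i1/m_i\to0$. For each $t$, $V_n(t)$ is a convex combination of values of $W_n$ at vertices of a grid cell containing $t$, and these vertices are within $\eta_n$ of $t$ in $|\cdot|_\infty$. So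
$$\|V_n-W_n\|_\infty\le w_{W_n}(\eta_n),\qquad w_{V_n}(\delta)\le w_{W_n}(\delta)+2w_{W_n}(\eta_n)\le3w_{W_n}(\delta)\quad\text{if }\eta_n\le\delta.$$
For fixed $k$ we have $\eta_n\le1/k$ for $n$ large, so by (13) $\limsup_nP(\|V_n-W_n\|_\infty\ge\varepsilon)$ is bounded by a quantity that tends to $0$ as $k\to\infty$. Thus $\|V_n-W_n\|_\infty\to0$ in probability, and by Slutsky's theorem the finite-dimensional distributions of $V_n$ converge to those of $W$. Also $V_n(\underline0)=0$, and $\limsup_nP(w_{V_n}(1/k)\ge3\varepsilon)\to0$ as $k\to\infty$ by (13). By the Arzelà–Ascoli criterion, $\{V_n\}$ is tight in $C([0,1]^d)$ (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 7.3; the proof is the same on $[0,1]^d$). Tightness and convergence of finite-dimensional distributions give $V_n\to W$ weakly in $C([0,1]^d)$.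

The Skorohod distance is at most the uniform distance, so the inclusion $C([0,1]^d)\hookrightarrow\mathfrak D([0,1]^d)$ is continuous, and $V_n\to W$ weakly in $\mathfrak D([0,1]^d)$. The Skorohod distance between $V_n$ and $W_n$ tends to $0$ in probability and $\mathfrak D([0,1]^d)$ is separable, so $W_n\to W$ weakly in $\mathfrak D([0,1]^d)$ (Billingsley, Thm 3.1).

**Step 5: uniform integrability.** The purpose is to transfer uniform integrability from the corner value to the supremum. By (i), $W_n(\underline1)^2$ converges in law to $\sigma^2G^2$, and by (ii) its mean converges to the mean $\sigma^2$ of the limit. For nonnegative variables this implies that $\{W_n(\underline1)^2\}$ is uniformly integrable. Put $s_n^2=E[W_n(\underline1)^2]$, a bounded sequence. Let $\lambda>0$ and $\lambda\ge2\kappa_d\sup_ns_n$. For $y\ge\lambda$ we have $y-\kappa_ds_n\ge y/2>0$, so Theorem 2(c) gives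
$$P\big(\sup|W_n|\ge y\big)\le2^dP\big(2|W_n(\underline1)|\ge y\big)\qquad(y\ge\lambda).$$
For any $Z\ge0$ one has $E[Z^2;Z\ge\lambda]=\lambda^2P(Z\ge\lambda)+\int_\lambda^\infty2y\,P(Z\ge y)\,dy$. Apply this to $Z=\sup|W_n|$, insert the bound, and apply it again to $Z=2|W_n(\underline1)|$:
$$E\big[\sup|W_n|^2;\ \sup|W_n|\ge\lambda\big]\le2^{d+2}E\big[W_n(\underline1)^2;\ |W_n(\underline1)|\ge\lambda/2\big].$$
The right side tends to $0$ as $\lambda\to\infty$, uniformly in $n$. $\blacksquare$

## Proof of the invariance principle

*Proof of Theorem 1.* Apply Theorem 3 to $X^{(n)}_p=n^{-d/2}X_p$, $p\in\{1,\dots,n\}^d$, with $m_i(n)=n$. Each $X^{(n)}$ is a $d$-family. Hypothesis (i) is the known convergence of finite-dimensional distributions (Newman). For hypothesis (ii), expand the square. For $\underline l\in\mathbb Z^d$, the number of pairs of points of $\{1,\dots,n\}^d$ with difference $\underline l$ is $\prod_i(n-|l_i|)^+$, so by stationarity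
$$E[W_n(\underline1)^2]=\sum_{\underline l\in\mathbb Z^d}\operatorname{Cov}[X_{\underline0},X_{\underline l}]\prod_{i=1}^d\Big(1-\frac{|l_i|}n\Big)^+\ \uparrow\ \sum_{\underline l\in\mathbb Z^d}\operatorname{Cov}[X_{\underline0},X_{\underline l}]=\sigma^2,\tag{14}$$
by monotone convergence, all covariances being nonnegative. $\blacksquare$

So the statement in the problem is true: for every $d\ge3$ the invariance principle holds under finite susceptibility alone, with no extra moment or decay assumption.

## Leading factor near $1$, $L^p$ bounds, and sub-boxes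

Lemma 1 can be used again, now that Theorem 2(b) controls $M^\sharp$.

**Theorem 4.** For every $d$-family with $d\ge1$:

1. For each $\eta\in(0,1)$ and all real $\lambda$,
$$P(X(T)\ge\lambda)\le P(M\ge\lambda)\le(1-\eta)^{-d}\,P\big(X(T)\ge\lambda-d\sqrt{C_d/\eta}\;s\big).$$
2. For each $p\ge2$ with $E|X(T)|^p<\infty$, $\ \|\max_t|S(t)|\|_p\le(\kappa_d+2^{d/p})\,\|X(T)\|_p$.
3. The maximum over all sub-boxes $\prod_i(a_i,b_i]\subseteq T$ satisfies $E\max|X(\prod_i(a_i,b_i])|^2\le2^{2d+1}C_d\,s^2$.

*Proof.* (1) The left inequality holds because $M\ge X(T)$. For the right one, if $s=0$, all variables vanish almost surely and the inequality is trivial. Let $s>0$ and $z=s\sqrt{C_d/\eta}$. Let $1\le j\le d$ and consider any $j$-family with the same $s$. Its $M^\sharp\ge0$ is the maximum of a $j$-family with the same $s$, so Theorem 2(b) and $C_j\le C_d$ give $P(M^\sharp>z)\le C_js^2/z^2\le\eta$. Lemma 1 with $\theta=1-\eta$ yields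
$$P(M\ge y+z)\le(1-\eta)^{-1}P(N\ge y)\qquad\text{for all real }y.$$
Here $N$ is the maximum of a $(j-1)$-family with the same total and the same $s$. Start with $j=d$ and go down to $j=1$, where $N=X(T)$: after $d$ applications the factor is $(1-\eta)^{-d}$ and the shift is $dz$.

(2) By Theorem 2(c), used at the levels $y+\kappa_ds$ with $y>0$,
$$E\big[\big((\max_t|S(t)|-\kappa_ds)^+\big)^p\big]=\int_0^\infty py^{p-1}P\big(\max_t|S(t)|\ge y+\kappa_ds\big)\,dy\le2^dE|X(T)|^p.$$
Since $\max_t|S(t)|\le\kappa_ds+(\max_t|S(t)|-\kappa_ds)^+$, Minkowski's inequality and $s=\|X(T)\|_2\le\|X(T)\|_p$ give the claim.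

(3) By inclusion–exclusion, $X(\prod_i(a_i,b_i])$ is a signed sum of the $2^d$ corner sums $S(t)$ with $t_i\in\{a_i,b_i\}$, so its absolute value is at most $2^d\max_t|S(t)|$. Theorem 2(b) applied to $\pm X$ gives $E\max_t|S(t)|^2\le2C_ds^2$. Multiply by $2^{2d}$. $\blacksquare$

The factor in (1) cannot be replaced by a number below $1$: as $\lambda\to-\infty$, both $P(M\ge\lambda)$ and the probability on the right tend to $1$.

## Finite susceptibility as a necessary and sufficient condition

**Theorem 5.** For a centered, stationary, associated, square-integrable field on $\mathbb Z^d$, any $d\ge1$, the following are equivalent: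

* (i) the susceptibility is finite;
* (ii) $\sup_nE[W_n(\underline1)^2]<\infty$;
* (iii) the field satisfies an invariance principle with some finite $\sigma^2$, and $E[\sup_t|W_n(t)|^2]\to E[\sup_t|W(t)|^2]<\infty$.

In this case $\sigma^2$ equals the susceptibility.

*Proof.* (i) implies (iii): Theorem 1 gives the weak convergence. The map $x\mapsto\sup|x|$ is continuous on $\mathfrak D([0,1]^d)$, so $\sup|W_n|^2$ converges in law to $\sup|W|^2$. By Theorem 3, whose hypotheses were checked in the proof of Theorem 1, $\{\sup|W_n|^2\}$ is uniformly integrable. Hence the expectations converge, to a finite limit.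

(iii) implies (ii): we have $E[W_n(\underline1)^2]\le E[\sup_t|W_n(t)|^2]$. The right side is finite for each $n$, since the supremum is over finitely many square-integrable sums, and it converges to a finite limit. So it is bounded.

(ii) implies (i): the expansion and the monotone limit in (14) use only stationarity and nonnegative covariances. So $E[W_n(\underline1)^2]$ increases to the susceptibility, finite or not, and (ii) makes it finite.

Finally, when these conditions hold, Theorem 1 gives convergence to the Wiener process whose diffusion constant is the susceptibility, and the weak limit is unique. $\blacksquare$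

The field $X_{\underline k}=\xi$ from the second section shows how (ii) fails when the susceptibility is infinite: there $W_n(\underline1)=n^{d/2}\xi$, and $E[W_n(\underline1)^2]=n^d$.
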